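# Lower distortion bounds for convex mappings of the ball: sectors, rotated midpoints, and the constant $\sqrt2$

## Roper–Suffridge extensions: one column of the derivative suffices

Let $B_n=\{z\in\mathbb C^n:|z|<1\}$ be the Euclidean unit ball and $U=B_1$ the unit disk. Write $\langle x,y\rangle=\sum_j x_j\overline{y_j}$ and $z=(z_1,z')$ with $z'\in\mathbb C^{n-1}$; $e_1,\dots,e_n$ is the standard basis.

**Definition (the class $\mathcal K^n$).** $\mathcal K^n$ is the set of holomorphic maps $F:B_n\to\mathbb C^n$ that are biholomorphic onto their image, satisfy $F(0)=0$ and $DF(0)=I$, and have convex image $F(B_n)$.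

We measure the derivative by $\|DF(z)\|=\sup\{|DF(z)\xi|:\xi\in B_n\}$, which is the usual operator norm, since by continuity unit vectors $\xi$ may be used as well. The identity map is in $\mathcal K^n$, with $\|DF\|\equiv1$. For $n=1$, the function $z/(1-z)$ is in $\mathcal K^1$: since $1+\frac{2z}{1-z}=\frac{1+z}{1-z}$, its image is the half-plane $\operatorname{Re}w>-\frac12$.

The question of these notes is how small $\|DF(z)\|$ can be when $F\in\mathcal K^n$. There is one family for which the answer is quick.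

**Definition (Roper–Suffridge extension).** For $f\in\mathcal K^1$ put
$$F(z)=\bigl(f(z_1),\,(f'(z_1))^{1/2}z'\bigr),\qquad z\in B_n,$$
with the branch $(f'(0))^{1/2}=1$ (it exists on $U$ because $f'$ has no zeros). Such $F$ belongs to $\mathcal K^n$.

For example, $f(z_1)=z_1/(1-z_1)$ has $f'(z_1)=(1-z_1)^{-2}$, so its extension is $k(z)=z(1-z_1)^{-1}$.

**Proposition 1.** Let $n\ge2$. If $F$ is a Roper–Suffridge extension, then $\|DF(z)\|\ge\frac1{1+|z|}$ for all $z\in B_n$. For $F=k$ equality holds at $z=-re_1$, $0\le r<1$.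

The proof rests on the classical one-variable bound $|f'(z)|\ge(1+|z|)^{-2}$ for $f\in\mathcal K^1$. We prove it here because its two steps, a midpoint argument and a change of base point, return later in several variables.

**Step 1: bound the second derivative at $0$ by a midpoint.** Let $f\in\mathcal K^1$, $f(z)=z+a_2z^2+\cdots$. Since $f(U)$ is convex, it contains $\frac12(f(z)+f(-z))$, so $\omega(z)=f^{-1}\bigl(\frac12(f(z)+f(-z))\bigr)$ is a holomorphic map $U\to U$. The odd powers cancel in the midpoint, so $\omega(z)=a_2z^2+O(z^3)$. By the Schwarz lemma for functions with a double zero, $|\omega(z)|\le|z|^2$, hence $|a_2|\le1$, that is,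
$$|f''(0)|\le2.\tag{1}$$

**Step 2: move the base point.** For $a\in U$ let $\varphi_a(z)=\frac{a+z}{1+\bar az}=a+(1-|a|^2)z-\bar a(1-|a|^2)z^2+\cdots$, an automorphism of $U$. The function
$$h(z)=\frac{f(\varphi_a(z))-f(a)}{(1-|a|^2)f'(a)}$$
is again in $\mathcal K^1$: its image is an affine image of $f(U)$, $h(0)=0$ and $h'(0)=1$. Its second derivative is $h''(0)=(1-|a|^2)\frac{f''(a)}{f'(a)}-2\bar a$. Apply (1) to $h$, with $a=te^{i\theta}$, and multiply inside the modulus by $e^{i\theta}$: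
$$\Bigl|(1-t^2)\,e^{i\theta}\frac{f''(te^{i\theta})}{f'(te^{i\theta})}-2t\Bigr|\le2.$$
The real part of $e^{i\theta}f''/f'$ is $\frac{d}{dt}\log|f'(te^{i\theta})|$, so this derivative is at least $\frac{2t-2}{1-t^2}=-\frac2{1+t}$. Integrating over $[0,r]$ gives $|f'(re^{i\theta})|\ge(1+r)^{-2}$.

**Step 3: read off one column.** For a Roper–Suffridge extension, $DF(z)e_2=(f'(z_1))^{1/2}e_2$. Hence
$$\|DF(z)\|\ge|f'(z_1)|^{1/2}\ge\frac1{1+|z_1|}\ge\frac1{1+|z|}.$$
For $k$, the matrix $Dk(-re_1)$ is diagonal with entries $(1+r)^{-2},(1+r)^{-1},\dots,(1+r)^{-1}$, so its norm is exactly $(1+r)^{-1}$. $\blacksquare$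

## General convex mappings and the function $m_n(r)$

What changes for a general $F\in\mathcal K^n$? There is no longer a column tied to the square root of a one-variable derivative. Pfaltzgraff and Suffridge proved that
$$\frac1{(1+|z|)^2}\le\|DF(z)\|\le\frac1{(1-|z|)^2},\qquad z\in B_n,\ F\in\mathcal K^n,\tag{2}$$
and the upper bound is sharp, with equality for $k$. Liczberski and Starkov observed that the lower bound in (2) is not sharp for $n\ge2$. They showed that $(1+|z|)^{-1}$ is the sharp lower bound for Roper–Suffridge extensions and conjectured that it may be the sharp lower bound for all of $\mathcal K^n$. (The problem is drawn from the paper "The Roper-Suffridge extension operator and its applications to convex mappings in $\mathbb C^2$".) So we ask: is it true that, for every $n\ge2$,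
$$\|DF(z)\|\ge\frac1{1+|z|}\qquad\text{for all }F\in\mathcal K^n,\ z\in B_n\,?\tag{3}$$
For $n=1$ this is false at every radius $r>0$, because $f(z)=z/(1-z)$ has $f'(-r)=(1+r)^{-2}$. The map $k$ shows the new feature of $n\ge2$: at $-re_1$ it is the transverse entries $(1+r)^{-1}$ that keep the norm up, while the first entry $(1+r)^{-2}$ has room to spare.

For $0\le r<1$ set
$$m_n(r)=\inf\{\|DF(z)\|:F\in\mathcal K^n\},\qquad |z|=r.$$
This depends only on $r$. Indeed, if $V$ is unitary and $F\in\mathcal K^n$, then $F_V=V^{-1}\circ F\circ V\in\mathcal K^n$ and $DF_V(z)=V^{-1}DF(Vz)V$, so $\|DF_V(z)\|=\|DF(Vz)\|$.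

The conjecture is false, for every $n\ge2$ and at every $z\ne0$. We shall prove four theorems.

**Theorem 1.** For every $n\ge2$ and every $z\in B_n\setminus\{0\}$ there is $F\in\mathcal K^n$ with $\|DF(z)\|<\frac1{1+|z|}$. Moreover, for all $0\le r<1$,
$$m_n(r)\le(1-r)^{-(1-1/\sqrt2)}(1+r)^{-(1+1/\sqrt2)},\qquad\text{and}\qquad\limsup_{r\to1}m_n(r)\le2^{-4/3}<\tfrac12.$$

**Theorem 2.** Let $n\ge2$, $F\in\mathcal K^n$, $|u|=1$, and $A_u=D^2F(0)(u,\cdot)$. For every unit vector $x$,
$$|A_u^*x|^2-\tfrac12|\langle A_ux,x\rangle|^2\le1+|\langle x,u\rangle|^2.\tag{4}$$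
In particular $|\langle D^2F(0)(u,v),v\rangle|\le\sqrt2$ for unit $v\perp u$. The constant $\sqrt2$ is sharp for every $n\ge2$.

**Theorem 3.** For every $n\ge2$ and $0\le r\le\frac14$,
$$1-\sqrt2\,r-32r^2\le m_n(r)\le(1-r)^{-(1-1/\sqrt2)}(1+r)^{-(1+1/\sqrt2)},$$
so $m_n(r)=1-\sqrt2\,r+O(r^2)$. Hence the bound $\|DF(z)\|\ge(1+|z|)^{-p}$ holds for all $F\in\mathcal K^n$ in some neighborhood of $0$ if $p>\sqrt2$. If $p<\sqrt2$, it fails at every $z\ne0$ sufficiently close to $0$.

**Theorem 4.** If $F(z)=(f(z_1),g(z_1)z')\in\mathcal K^n$, $n\ge2$, and $|z_1|=r$, then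
$$(1-r)^{\frac{\sqrt2-1}2}(1+r)^{-\frac{\sqrt2+1}2}\le|g(z_1)|\le(1+r)^{\frac{\sqrt2-1}2}(1-r)^{-\frac{\sqrt2+1}2},$$
and both bounds are attained for every $r$.

These results do not determine $m_n(r)$ exactly for all $r$.

## Fibred maps, and rigidity over the half-plane

To look for a counterexample, keep the shape of the Roper–Suffridge extension but free the second factor from the first.

**Definition (fibred map).** A fibred map is $F(z)=(f(z_1),g(z_1)z')$ with $f,g$ holomorphic on $U$.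

At $z=-re_1$ its derivative is diagonal with entries $f'(-r),g(-r),\dots,g(-r)$, because the terms containing $g'(z_1)z'$ vanish at $z'=0$. So we want $|f'(-r)|$ and $|g(-r)|$ both below $\frac1{1+r}$. For $k$, only $g$ fails, and it fails by equality. The next lemma turns convexity into a condition on a function of one complex variable.

**Lemma 2.** Let $n\ge2$, let $f$ be univalent on $U$ and $g$ holomorphic and zero-free on $U$. Then $F=(f(z_1),g(z_1)z')$ is biholomorphic from $B_n$ onto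
$$\{(w_1,w'):w_1\in f(U),\ |w'|<R(w_1)\},\qquad R(f(z_1))=|g(z_1)|\sqrt{1-|z_1|^2}.$$
If $f(U)$ is convex, this set is convex if and only if $R$ is concave on $f(U)$.

*Proof.* The inverse is $w\mapsto(f^{-1}(w_1),\,w'/g(f^{-1}(w_1)))$, which is holomorphic. For fixed $z_1$, the vector $z'$ ranges over $|z'|<\sqrt{1-|z_1|^2}$, which gives the image. Let $0\le\lambda\le1$ and write $\mu=1-\lambda$. If $R$ is concave, $|w'|<R(w_1)$ and $|\tilde w'|<R(\tilde w_1)$, then
$$|\lambda w'+\mu\tilde w'|<\lambda R(w_1)+\mu R(\tilde w_1)\le R(\lambda w_1+\mu\tilde w_1),$$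
so the image is convex. Conversely, if the image is convex, fix a unit vector $e\in\mathbb C^{n-1}$ and $0<\sigma<1$. The points $(w_1,\sigma R(w_1)e)$ and $(\tilde w_1,\sigma R(\tilde w_1)e)$ lie in the image, hence so does their convex combination, which says $\sigma(\lambda R(w_1)+\mu R(\tilde w_1))<R(\lambda w_1+\mu\tilde w_1)$. Let $\sigma\to1$. $\square$

Throughout, put
$$\zeta=\frac{1+z_1}{1-z_1},\qquad \operatorname{Re}\zeta=\frac{1-|z_1|^2}{|1-z_1|^2}>0,$$
so that $\zeta$ ranges over the right half-plane. For $k$ we have $1+2w_1=\zeta$ and $R=(\operatorname{Re}\zeta)^{1/2}$, which is concave, and so $k\in\mathcal K^n$.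

The first thing to try is to keep $f(z_1)=z_1/(1-z_1)$, which makes $f'(-r)=(1+r)^{-2}$ as small as possible, and to replace $g=1/(1-z_1)$ by something smaller at $-r$. This cannot succeed.

**Proposition 3.** Let $n\ge2$. If $(z_1/(1-z_1),\,g(z_1)z')\in\mathcal K^n$, then $g(z_1)=1/(1-z_1)$.

*Proof.* Since $\det DF=f'g^{n-1}\neq0$ and $DF(0)=I$, the function $g$ is zero-free with $g(0)=1$. Use $\zeta=1+2w_1=x+iy$ as the coordinate. By Lemma 2, $R$ is a positive concave function on the half-plane $x>0$, and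
$$R(\zeta)=|g(z_1)|\,|1-z_1|\,(\operatorname{Re}\zeta)^{1/2}=e^{h(\zeta)}x^{1/2},\qquad h=\log|g(z_1)(1-z_1)|,$$
with $h$ harmonic and $h(1)=0$. On each vertical line, $R$ is positive and concave on all of $\mathbb R$. Such a function is constant, since a non-horizontal chord, extended, would bound it above by a line tending to $-\infty$ on one side. So $h$ depends only on $x$, and being harmonic with $h(1)=0$ it is $h=B(x-1)$. Thus $R=e^{B(x-1)}x^{1/2}$ on $(0,\infty)$. For the same reason as above a positive concave function on $(0,\infty)$ is nondecreasing, which excludes $B<0$, as then $R\to0$ at $+\infty$. It lies below its tangent lines, which excludes $B>0$. So $B=0$ and $|g(z_1)(1-z_1)|\equiv1$; hence $g(z_1)(1-z_1)$ is constant, equal to $g(0)=1$. $\square$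

What blocks us is that the half-plane contains whole lines, along which a positive concave function has no freedom. A convex sector of opening less than $\pi$ contains no line. The price of shrinking the half-plane to a sector is that $f'(-r)$ grows, but there is room for that.

## Concave radius functions on a sector

Take $\frac12<\alpha<1$ for the moment, a real $\kappa$ to be chosen, and, with principal powers,
$$f(z_1)=\frac{\zeta^\alpha-1}{2\alpha},\qquad g(z_1)=\frac{\zeta^{\kappa-1/2}}{1-z_1},\qquad F_\alpha(z)=(f(z_1),g(z_1)z').$$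

**Step 1: normalization.** Since $\zeta'=2(1-z_1)^{-2}$, we get $f'(z_1)=\zeta^{\alpha-1}(1-z_1)^{-2}$, so $f(0)=0$ and $f'(0)=g(0)=1$. Hence $F_\alpha(0)=0$ and $DF_\alpha(0)=I$. The function $f$ is injective because $\zeta\mapsto\zeta^\alpha$ is injective on the right half-plane, and $g$ is zero-free. By Lemma 2, $F_\alpha$ is biholomorphic onto its image.

**Step 2: the radius function.** Put $\omega=1+2\alpha w_1=\zeta^\alpha=\rho e^{i\theta}$, an affine coordinate on the base. It ranges over the sector $S_\alpha=\{|\arg\omega|<\alpha\pi/2\}$, which is convex since $\alpha<1$. Let $s=1/\alpha$. Then $|\zeta|=\rho^s$ and $\operatorname{Re}\zeta=\rho^s\cos s\theta$, so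
$$R=|g(z_1)|\sqrt{1-|z_1|^2}=|\zeta|^{\kappa-1/2}(\operatorname{Re}\zeta)^{1/2}=\rho^\delta\,\Gamma(\theta),\qquad \delta=s\kappa=\frac\kappa\alpha,\quad \Gamma(\theta)=\cos^{1/2}(s\theta).$$

**Step 3: the Hessian in polar coordinates.** With the orthonormal frame $e_\rho,e_\theta$, $\nabla R=R_\rho e_\rho+\frac{R_\theta}\rho e_\theta$. The frame is constant along rays and $\partial_\theta e_\rho=e_\theta$, so the Hessian has the entries $R_{\rho\rho}$ and $\frac{R_\rho}\rho+\frac{R_{\theta\theta}}{\rho^2}$ on the diagonal and $\partial_\rho(R_\theta/\rho)$ off it. With $\tau=\tan s\theta$,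
$$\Gamma'=-\tfrac s2\tau\Gamma,\qquad \Gamma''=\Bigl(-\tfrac{s^2}2(1+\tau^2)+\tfrac{s^2}4\tau^2\Bigr)\Gamma=-\Bigl(\tfrac{s^2}2+\tfrac{s^2\tau^2}4\Bigr)\Gamma.$$
So for $R=\rho^\delta\Gamma$ the Hessian is $\rho^{\delta-2}\Gamma$ times
$$\begin{pmatrix}\delta(\delta-1)&(1-\delta)\frac{s\tau}2\\[2pt](1-\delta)\frac{s\tau}2&\delta-\frac{s^2}2-\frac{s^2\tau^2}4\end{pmatrix}.\tag{5}$$

**Step 4: choosing $\kappa$.** We have $(1+r)g(-r)=\bigl(\frac{1-r}{1+r}\bigr)^{\kappa-1/2}$, so for $0<r<1$ we want $\kappa>\frac12$, and as large as possible. At $\tau=0$ the lower right entry of (5) must be $\le0$: $\delta\le\frac{s^2}2$, that is, $\kappa\le\frac1{2\alpha}$. For the half-plane, $\alpha=1$, this says $\kappa\le\frac12$. For a sector the ceiling $\frac1{2\alpha}$ exceeds $\frac12$. We take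
$$\kappa=\frac1{2\alpha},\qquad\delta=\frac{s^2}2.$$
The upper left entry must be $\le0$ too, so $\delta\le1$, which means $\alpha\ge\frac1{\sqrt2}$. From now on $\frac1{\sqrt2}\le\alpha<1$, so $s\in(1,\sqrt2]$ and $\delta\in(\frac12,1]$.

**Step 5: $R$ is concave.** Substituting $\delta=\frac{s^2}2$, the matrix (5) becomes
$$\begin{pmatrix}-\delta(1-\delta)&(1-\delta)\frac{s\tau}2\\[2pt](1-\delta)\frac{s\tau}2&-\frac{\delta\tau^2}2\end{pmatrix}.$$
Both diagonal entries are $\le0$. Since $\frac{s^2}4=\frac\delta2$, the determinant is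
$$\tfrac12\delta^2(1-\delta)\tau^2-\tfrac12\delta(1-\delta)^2\tau^2=\tfrac12\delta(1-\delta)(2\delta-1)\tau^2\ge0.$$
A real symmetric $2\times2$ matrix with nonpositive trace and nonnegative determinant is negative semidefinite. Thus the Hessian of $R$ is negative semidefinite on the convex set $S_\alpha$, and $R$ is concave there. As $\omega$ is an affine function of $w_1$, Lemma 2 gives
$$F_\alpha\in\mathcal K^n\qquad\text{for }n\ge2,\ \tfrac1{\sqrt2}\le\alpha<1.$$

The extreme case $\alpha=\kappa=\frac1{\sqrt2}$ is worth a look: $\delta=1$, $R=\rho\cos^{1/2}(\sqrt2\,\theta)$ is homogeneous of degree one, and the image is a convex cone with vertex at $\omega=0$, $w'=0$. In (5) only the lower right entry $-\tau^2/2$ survives.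

## Values at $-re_1$ and the proof of Theorem 1

**Step 1: the norm at $-re_1$.** At $z_1=-r$ we have $\zeta=\frac{1-r}{1+r}$ and $1-z_1=1+r$. Hence
$$f'(-r)=(1-r)^{\alpha-1}(1+r)^{-1-\alpha},\qquad g(-r)=(1-r)^{\kappa-\frac12}(1+r)^{-\kappa-\frac12},\tag{6}$$
and $\|DF_\alpha(-re_1)\|=\max\{f'(-r),g(-r)\}$.

**Step 2: both entries drop below $\frac1{1+r}$.** Let $0<r<1$. Since $\kappa>\frac12$,
$$(1+r)g(-r)=\Bigl(\frac{1-r}{1+r}\Bigr)^{\kappa-1/2}<1.$$
Also $(1+r)f'(-r)=(1-r)^{-(1-\alpha)}(1+r)^{-\alpha}$. Taking logarithms, this is $<1$ if and only if $(1-\alpha)\log\frac1{1-r}<\alpha\log(1+r)$, that is,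
$$\frac1\alpha-1<\frac{\log(1+r)}{\log\frac1{1-r}}.\tag{7}$$
The right side is positive, so (7) holds for all $\alpha<1$ close enough to $1$. For such $\alpha$, $\|DF_\alpha(-re_1)\|<\frac1{1+r}$.

**Step 3: arbitrary $z\neq0$.** Choose a unitary $V$ with $Vz=-|z|e_1$ and, with $r=|z|$, let $F=V^{-1}\circ F_\alpha\circ V$. Then $F\in\mathcal K^n$ and $\|DF(z)\|=\|DF_\alpha(-|z|e_1)\|<\frac1{1+|z|}$. This disproves (3) at every $z\ne0$.

As a numerical instance take the cone, $\alpha=\frac1{\sqrt2}$, and $r=\frac12$. Condition (7) reads $\sqrt2-1=0.414\ldots<\log1.5/\log2=0.584\ldots$, and $\|DF_\alpha(-\frac12e_1)\|=f'(-\frac12)\approx0.613<\frac23$. The right side of (7) tends to $0$ as $r\to1$, so the cone alone does not serve all radii; near the boundary $\alpha$ must approach $1$.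

**Step 4: the explicit upper bound for $m_n$.** Let $\alpha=\kappa=\frac1{\sqrt2}$. Dividing the two formulas in (6) gives $f'(-r)=g(-r)(1-r^2)^{-1/2}\ge g(-r)$, so
$$m_n(r)\le f'(-r)=(1-r)^{-(1-1/\sqrt2)}(1+r)^{-(1+1/\sqrt2)},\qquad0\le r<1.$$

**Step 5: the limit $r\to1$.** Let $\ell=\log\frac1{1-r}$ and $\alpha=1-\frac c\ell$ with a constant $c>0$; for $r$ near $1$ this lies in $[\frac1{\sqrt2},1)$. By (6),
$$f'(-r)=e^{(1-\alpha)\ell}(1+r)^{-1-\alpha}=e^c(1+r)^{-1-\alpha}\to\tfrac14e^c.$$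
Since $\kappa-\frac12=\frac{1-\alpha}{2\alpha}$, we have $(\kappa-\frac12)\ell=\frac c{2\alpha}\to\frac c2$ and
$$g(-r)=e^{-(\kappa-1/2)\ell}(1+r)^{-\kappa-1/2}\to\tfrac12e^{-c/2}.$$
The two limits agree when $e^{3c/2}=2$, that is, $c=\frac23\log2$, and then both equal $2^{-4/3}$. Since $m_n(r)\le\max\{f'(-r),g(-r)\}$, $\limsup_{r\to1}m_n(r)\le2^{-4/3}<\frac12$. $\blacksquare$

## Second derivatives at the origin: what plain midpoints give

The upper bound of Theorem 1 expands as
$$1+\Bigl(1-\tfrac1{\sqrt2}\Bigr)r-\Bigl(1+\tfrac1{\sqrt2}\Bigr)r+O(r^2)=1-\sqrt2\,r+O(r^2),\tag{8}$$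
whereas (3) would have required $1-r+O(r^2)$. Can the coefficient be pushed beyond $\sqrt2$? For a unit vector $u$ and a unit vector $v\perp u$,
$$\|DF(ru)\|\ge|\langle DF(ru)v,v\rangle|=\bigl|1+r\langle D^2F(0)(u,v),v\rangle+O(r^2)\bigr|,\tag{9}$$
so we need to bound $\langle D^2F(0)(u,v),v\rangle$. Here $D^2F(0)$ is the symmetric bilinear map of second derivatives, so that $F(z)=z+\frac12D^2F(0)(z,z)+O(|z|^3)$. For a fibred map with $u=e_1$, $v=e_2$ the number in question is $g'(0)$.

The obvious approach is Step 1 of Proposition 1 again. For $F\in\mathcal K^n$, the map $G(z)=F^{-1}\bigl(\frac12(F(z)+F(-z))\bigr)$ sends $B_n$ to $B_n$, and $G(z)=\frac12D^2F(0)(z,z)+O(|z|^3)$. For unit $z,y$, the function $\lambda\mapsto\langle G(\lambda z),y\rangle$ on $U$ is bounded by $1$ with a double zero at $0$, so $|D^2F(0)(z,z)|\le2$ for $|z|=1$. Polarizing, and using $|u\pm v|^2=2$,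
$$|D^2F(0)(u,v)|=\tfrac14\bigl|D^2F(0)(u+v,u+v)-D^2F(0)(u-v,u-v)\bigr|\le\tfrac14(4+4)=2.$$
This gives $2$, not $\sqrt2$, and the diagonal inequality cannot give more. For $n=2$ the symmetric bilinear map with $B(z,z)=(0,4z_1z_2)$ satisfies $|B(z,z)|\le2|z|^2$, while $B(e_1,e_2)=(0,2)$.

So comparing values of $F$ at $\pm z$ is not enough. We shall compare derivatives at $\pm z$ as well, and for that we need automorphisms of the ball.

**Automorphisms of $B_n$.** For $a\in B_n$ let $P_a$ be the orthogonal projection onto $\mathbb Ca$ ($P_0=0$), $s_a=\sqrt{1-|a|^2}$, and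
$$\varphi_a(z)=\frac{a+P_az+s_a(I-P_a)z}{1+\langle z,a\rangle}.$$
This is an automorphism of $B_n$ with $\varphi_a(0)=a$ (Rudin, *Function Theory in the Unit Ball of $\mathbb C^n$*, §2.2, precomposed with $z\mapsto-z$). For $a=te_1$, $0\le t<1$, it is
$$\varphi_a(z)=\Bigl(\frac{t+z_1}{1+tz_1},\ \frac{\sqrt{1-t^2}\,z'}{1+tz_1}\Bigr).$$
Here one checks the claim by hand: $|1+tz_1|^2-|t+z_1|^2=(1-t^2)(1-|z_1|^2)$, so $|\varphi_a(z)|<1$ exactly when $|z|<1$. Replacing $t$ by $-t$ gives the inverse, because $1-t\frac{t+z_1}{1+tz_1}=\frac{1-t^2}{1+tz_1}$. The general case follows by $\varphi_{Va}(Vz)=V\varphi_a(z)$ for unitary $V$.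

We need the expansion at $0$. Let $L=P_a+s_a(I-P_a)$. Since $\langle z,a\rangle a=|a|^2P_az$,
$$\varphi_a(z)=(a+Lz)\bigl(1-\langle z,a\rangle+\langle z,a\rangle^2-\cdots\bigr)=a+T_az-\langle z,a\rangle T_az+O(|z|^3),\tag{10}$$
$$T_a=L-|a|^2P_a=(1-|a|^2)P_a+s_a(I-P_a).$$
Indeed the quadratic part is $-\langle z,a\rangle(Lz-\langle z,a\rangle a)=-\langle z,a\rangle T_az$. For $F\in\mathcal K^n$ put
$$M(a)=D(F\circ\varphi_a)(0)=DF(a)T_a,$$
an invertible operator.

We also use the Schwarz lemma on the ball: if $G:B_n\to B_n$ is holomorphic and $G(0)=0$, then $\|DG(0)\|\le1$. (Apply the one-variable lemma to $\lambda\mapsto\langle G(\lambda x),y\rangle$ for unit $x,y$.)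

**Lemma 4.** Let $F\in\mathcal K^n$, $z_1,z_2\in B_n$ (here two points of the ball), let $q\in B_n$ be the point with $F(q)=\frac12(F(z_1)+F(z_2))$, and let $W_1,W_2$ be unitary. Then
$$\Bigl\|M(q)^{-1}\,\tfrac12\bigl(M(z_1)W_1+M(z_2)W_2\bigr)\Bigr\|\le1.$$

*Proof.* For $z\in B_n$ the points $F(\varphi_{z_1}(W_1z))$ and $F(\varphi_{z_2}(W_2z))$ lie in the convex set $F(B_n)$, and so does their midpoint. Hence
$$G=\varphi_q^{-1}\circ F^{-1}\circ\tfrac12\bigl(F\circ\varphi_{z_1}\circ W_1+F\circ\varphi_{z_2}\circ W_2\bigr)$$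
is a holomorphic map $B_n\to B_n$. At $z=0$ the midpoint is $F(q)$, so $G(0)=\varphi_q^{-1}(q)=0$. Differentiating $F\circ\varphi_q\circ G=\frac12(\cdots)$ at $0$ gives $M(q)DG(0)=\frac12(M(z_1)W_1+M(z_2)W_2)$, and $\|DG(0)\|\le1$. $\square$

Now take the two points $\pm te$ with $t$ small. Without rotations, $W_1=W_2=I$, the operator $A_u=D^2F(0)(u,\cdot)$ enters $DF(\pm te)$ with opposite signs, and at order $t^2$ it disappears from the average. To keep it, we multiply it by another quantity that also changes sign. The unitaries are free, so take $W=\exp(\pm tS)$ with $S$ skew-Hermitian: the product of the two odd terms is even and survives.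

## Rotated midpoints and the constant $\sqrt2$

We prove Theorem 2. Fix a unit vector $u$ and write $A=A_u$. For $x,y\in\mathbb C^n$, $yx^*$ denotes the operator $w\mapsto\langle w,x\rangle y$; in particular $uu^*$ is the orthogonal projection onto $\mathbb Cu$. Put
$$C=\tfrac12D^3F(0)(u,u,\cdot),\qquad E=\tfrac12D^2F(0)\bigl(D^2F(0)(u,u),\cdot\bigr).$$

**Step 1: expand Lemma 4 to order $t^2$.** Let $\theta$ be real, $e=e^{i\theta}u$, and let $S$ be skew-Hermitian, so that $\exp(\pm tS)$ is unitary. Apply Lemma 4 with the points $\pm te$ and the unitaries $\exp(\pm tS)$. As $t\to0^+$: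

- $\frac12(F(te)+F(-te))=\frac{t^2}2D^2F(0)(e,e)+O(t^4)$, because odd terms cancel. As $F^{-1}(w)=w+O(|w|^2)$, also $q=\frac{t^2}2D^2F(0)(e,e)+O(t^4)$.
- $DF(q)=I+D^2F(0)(q,\cdot)+O(|q|^2)=I+t^2e^{2i\theta}E+O(t^4)$ and $T_q=I+O(|q|^2)=I+O(t^4)$. Hence $M(q)^{-1}=I-t^2e^{2i\theta}E+O(t^4)$.
- $DF(\pm te)=I\pm te^{i\theta}A+t^2e^{2i\theta}C+O(t^3)$.
- $T_{\pm te}=(1-t^2)uu^*+\sqrt{1-t^2}\,(I-uu^*)=I-\frac{t^2}2(I+uu^*)+O(t^4)$.
- $\exp(\pm tS)=I\pm tS+\frac{t^2}2S^2+O(t^3)$.

Multiplying the last three lines,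
$$M(\pm te)\exp(\pm tS)=I\pm t(e^{i\theta}A+S)+t^2\Bigl(e^{2i\theta}C+e^{i\theta}AS+\tfrac12S^2-\tfrac12(I+uu^*)\Bigr)+O(t^3).$$
The terms of order $t$ cancel in the average. Multiplying on the left by $M(q)^{-1}$, the operator in Lemma 4 is $I+t^2H+O(t^3)$ with
$$H=e^{2i\theta}(C-E)+e^{i\theta}AS+\tfrac12S^2-\tfrac12(I+uu^*).$$

**Step 2: the quadratic form of $H$.** The norm is at most $1$, so for unit $x$ we have $1+t^2\operatorname{Re}\langle Hx,x\rangle+O(t^3)\le1$. Divide by $t^2$ and let $t\to0$ to get $\operatorname{Re}\langle Hx,x\rangle\le0$. Since $S^*=-S$, $\langle S^2x,x\rangle=-|Sx|^2$, and therefore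
$$\operatorname{Re}\bigl(e^{2i\theta}\langle(C-E)x,x\rangle\bigr)+\operatorname{Re}\langle Sx,(e^{i\theta}A)^*x\rangle-\tfrac12|Sx|^2\le\tfrac12\bigl(1+|\langle x,u\rangle|^2\bigr).\tag{11}$$

**Step 3: eliminate the third derivative.** We know nothing about $C-E$, but its coefficient $e^{2i\theta}$ is $1$ for $\theta=0$ and $-1$ for $\theta=\frac\pi2$. Write (11) for $\theta=0$ with $S=S_0$ and for $\theta=\frac\pi2$ with $S=S_1$, and add. As $(iA)^*=-iA^*$,
$$\operatorname{Re}\langle S_0x,A^*x\rangle-\tfrac12|S_0x|^2+\operatorname{Re}\langle S_1x,-iA^*x\rangle-\tfrac12|S_1x|^2\le1+|\langle x,u\rangle|^2.\tag{12}$$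

**Step 4: choose the rotations.** For a vector $b$, the expression $\operatorname{Re}\langle Sx,b\rangle-\frac12|Sx|^2$ is largest when $Sx$ is as close to $b$ as possible. Which vectors $Sx$ are available? Since $\langle Sx,x\rangle$ is purely imaginary, $Sx=icx+y$ with $c\in\mathbb R$ and $y\perp x$. All of these occur: the operator
$$S=ic\,xx^*+yx^*-xy^*$$
satisfies $S^*=-ic\,xx^*+xy^*-yx^*=-S$ and $Sx=icx+y$. Write
$$A^*x=ax+y,\qquad y\perp x,\quad a=\langle A^*x,x\rangle,\quad|a|=|\langle Ax,x\rangle|.$$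
Choose $S_0x=i(\operatorname{Im}a)x+y$ and $S_1x=-i(\operatorname{Re}a)x-iy$, which are the closest available vectors to $A^*x$ and $-iA^*x$. Then
$$\operatorname{Re}\langle S_0x,A^*x\rangle=\operatorname{Re}\bigl(i(\operatorname{Im}a)\bar a\bigr)+|y|^2=(\operatorname{Im}a)^2+|y|^2=|S_0x|^2,$$
$$\operatorname{Re}\langle S_1x,-iA^*x\rangle=\operatorname{Re}\bigl((\operatorname{Re}a)\bar a\bigr)+|y|^2=(\operatorname{Re}a)^2+|y|^2=|S_1x|^2.$$
The left side of (12) is therefore $\frac12|S_0x|^2+\frac12|S_1x|^2=|y|^2+\frac12|a|^2$. Since $|A^*x|^2=|a|^2+|y|^2$, (12) becomes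
$$|A^*x|^2-\tfrac12|\langle Ax,x\rangle|^2=|y|^2+\tfrac12|a|^2\le1+|\langle x,u\rangle|^2,$$
which is (4).

**Step 5: the transverse bound.** Let $x=v\perp u$, $|v|=1$. Since $|\langle Av,v\rangle|=|\langle v,A^*v\rangle|\le|A^*v|$, (4) gives $\frac12|\langle Av,v\rangle|^2\le1$, that is, $|\langle D^2F(0)(u,v),v\rangle|\le\sqrt2$.

**Step 6: sharpness.** Take $F_\alpha$ with $\alpha=\kappa=\frac1{\sqrt2}$, $u=e_1$, $v=e_2$. As $\frac{g'}g=(\kappa-\frac12)\frac{\zeta'}\zeta+\frac1{1-z_1}$ and $\zeta(0)=1$, $\zeta'(0)=2$,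
$$\langle D^2F_\alpha(0)(u,v),v\rangle=g'(0)=2\bigl(\kappa-\tfrac12\bigr)+1=2\kappa=\sqrt2.\qquad\blacksquare$$

Two checks on (4). For the cone map of Step 6 and $x=e_2$ we have $A_{e_1}^*e_2=\sqrt2\,e_2$, so the left side of (4) is $2-1=1$, equal to the right side. And Steps 1–4 do not use $n\ge2$: for $n=1$, $x=u=1$, they give $\frac12|f''(0)|^2\le2$, which is (1).

## First-order behavior of $m_n$ at $0$

We prove Theorem 3. The upper bound is contained in Theorem 1, and what remains is to make (9) uniform in $F$.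

**Step 1: the lower bound.** Let $F\in\mathcal K^n$, $|u|=1$, and let $v\perp u$ be a unit vector, which exists because $n\ge2$. On $U$ consider
$$\psi(\lambda)=\langle DF(\lambda u)v,v\rangle=1+\lambda\langle D^2F(0)(u,v),v\rangle+\sum_{k\ge2}\psi_k\lambda^k.$$
By the upper bound in (2), $|\psi|\le(1-\frac12)^{-2}=4$ on $|\lambda|=\frac12$, so Cauchy's estimates give $|\psi_k|\le4\cdot2^k$. With Theorem 2, for $0\le r\le\frac14$,
$$\|DF(ru)\|\ge|\psi(r)|\ge1-\sqrt2\,r-\sum_{k\ge2}4(2r)^k=1-\sqrt2\,r-\frac{16r^2}{1-2r}\ge1-\sqrt2\,r-32r^2,$$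
the last step because $1-2r\ge\frac12$. Taking the infimum over $F$ gives the lower bound for $m_n(r)$. Together with (8), $m_n(r)=1-\sqrt2\,r+O(r^2)$.

**Step 2: comparison with powers.** Let $p>\sqrt2$. By Taylor's formula $(1+r)^{-p}\le1-pr+\frac{p(p+1)}2r^2$ for $r\ge0$. Hence if $r\le\frac14$ and $r\bigl(32+\frac{p(p+1)}2\bigr)\le p-\sqrt2$, then
$$m_n(r)\ge1-\sqrt2\,r-32r^2\ge(1+r)^{-p},$$
so the bound holds for all $F\in\mathcal K^n$ on one common neighborhood of $0$. Let $p<\sqrt2$. Then $(1+r)^{-p}=1-pr+O(r^2)$ exceeds $1-\sqrt2\,r+O(r^2)=m_n(r)$ for all sufficiently small $r>0$. Since $m_n(r)$ is the infimum of $\|DF(z)\|$ at every $z$ with $|z|=r$, at each such $z$ some $F\in\mathcal K^n$ has $\|DF(z)\|<(1+|z|)^{-p}$. $\blacksquare$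

## Moving the base point: sharp bounds for fibred maps

We prove Theorem 4 by the pattern of Step 2 of Proposition 1: transport the estimate at the origin to an arbitrary point, then integrate.

**Step 1: the Koebe transform.** Let $F\in\mathcal K^n$, $a=tu$ with $|u|=1$, $0\le t<1$, and let $v\perp u$ be a unit vector. Put
$$G(z)=M(a)^{-1}\bigl(F(\varphi_a(z))-F(a)\bigr).$$
Its image is an affine image of $F(B_n)$, hence convex; $G$ is biholomorphic onto it, $G(0)=0$, and $DG(0)=M(a)^{-1}M(a)=I$. So $G\in\mathcal K^n$.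

**Step 2: its second derivative.** By (10), $\frac12D^2\varphi_a(0)(z,z)=-\langle z,a\rangle T_az$, which polarizes to
$$D^2\varphi_a(0)(x,y)=-\langle x,a\rangle T_ay-\langle y,a\rangle T_ax.$$
In particular, as $\langle u,a\rangle=t$ and $\langle v,a\rangle=0$, $D^2\varphi_a(0)(u,v)=-t\,T_av$. The chain rule gives $D^2(F\circ\varphi_a)(0)(u,v)=D^2F(a)(T_au,T_av)+DF(a)D^2\varphi_a(0)(u,v)$. Applying $M(a)^{-1}=T_a^{-1}DF(a)^{-1}$,
$$D^2G(0)(u,v)=T_a^{-1}DF(a)^{-1}D^2F(a)(T_au,T_av)-t\,v.$$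
Now $T_au=(1-t^2)u$ and $T_av=s_av$, and $T_a$ is self-adjoint, so $\langle T_a^{-1}y,v\rangle=\langle y,T_a^{-1}v\rangle=s_a^{-1}\langle y,v\rangle$. The factors $s_a$ cancel, and Theorem 2 applied to $G$ yields
$$\bigl|(1-t^2)\langle DF(a)^{-1}D^2F(a)(u,v),v\rangle-t\bigr|\le\sqrt2.\tag{13}$$

**Step 3: specialize to fibred maps.** Let $F=(f(z_1),g(z_1)z')\in\mathcal K^n$. Then $g$ is holomorphic (it is $\partial F_2/\partial z_2$ at $(z_1,0)$), $g(0)=1$, and $g$ is zero-free because $\det DF=f'g^{n-1}\ne0$. Take $u=e^{i\theta}e_1$, $v=e_2$, $a=te^{i\theta}e_1$. Then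
$$D^2F(a)(u,v)=e^{i\theta}g'(te^{i\theta})e_2,\qquad DF(a)^{-1}e_2=\frac{e_2}{g(te^{i\theta})},$$
so the inner product in (13) is $e^{i\theta}g'(te^{i\theta})/g(te^{i\theta})$, whose real part is $\frac d{dt}\log|g(te^{i\theta})|$. Taking real parts in (13),
$$\frac{t-\sqrt2}{1-t^2}\le\frac d{dt}\log|g(te^{i\theta})|\le\frac{t+\sqrt2}{1-t^2}.$$

**Step 4: integrate.** Over $[0,r]$, with $\log|g(0)|=0$,
$$-\tfrac12\log(1-r^2)-\tfrac{\sqrt2}2\log\frac{1+r}{1-r}\le\log|g(re^{i\theta})|\le-\tfrac12\log(1-r^2)+\tfrac{\sqrt2}2\log\frac{1+r}{1-r}.$$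
Collecting the coefficients of $\log(1-r)$ and $\log(1+r)$, the left side is $\frac{\sqrt2-1}2\log(1-r)-\frac{\sqrt2+1}2\log(1+r)$ and the right side is $\frac{\sqrt2-1}2\log(1+r)-\frac{\sqrt2+1}2\log(1-r)$. These are the stated bounds.

**Step 5: both bounds are attained.** For $F_\alpha$ with $\alpha=\kappa=\frac1{\sqrt2}$,
$$g(z_1)=\frac{\zeta^{\kappa-1/2}}{1-z_1}=(1+z_1)^{\frac{\sqrt2-1}2}(1-z_1)^{-\frac{\sqrt2+1}2},$$
which equals the lower bound at $z_1=-r$ and the upper bound at $z_1=r$, for every $r$. $\blacksquare$
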